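# A principal substitution closed cone strictly between the rational and the context-free languages

## 1. Transductions, cones and substitutions

Alphabets are finite, $\varepsilon$ is the empty word, $\mathrm{Rat}$ is the family of rational (regular) languages and $\mathrm{Alg}$ the family of context-free languages.

**Definition (rational transduction).** A *finite transducer* has a finite set of states, some initial, some final, and finitely many transitions $p\to q$, each labeled with an input and an output; the input is a letter or $\varepsilon$, and so is the output. A run is successful if it leads from an initial to a final state. The relation of all pairs (input word, output word) of successful runs is a *rational transduction* $\tau$, and $\tau(L)$ is the set of all outputs of successful runs whose input is in $L$. (That these letter-by-letter transducers realize all rational transductions is a standard fact: Elgot–Mezei, Nivat.)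

*Example.* Take states $p$ (initial) and $q$ (final), a loop at $p$ reading $a$ and writing $a$, a transition $p\to q$ reading and writing $\varepsilon$, and two loops at $q$, both reading $b$, one writing $b$ and one writing $\varepsilon$. Then $\tau(\{a^nb^n : n\ge 0\})=\{a^nb^m: m\le n\}$. Morphisms, inverse morphisms and intersections with a regular language are rational transductions. So is $A^*\times R_0$ for $R_0\in\mathrm{Rat}$: read anything, then write any word of $R_0$.

**Definition (rational cone).** A *rational cone* is a family of languages closed under rational transductions. Equivalently, it is closed under morphisms, inverse morphisms and intersection with regular languages.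

*Example.* $\mathrm{Rat}$ and $\mathrm{Alg}$ are cones, and so is the family $\mathrm{Lin}$ of linear languages (those with a grammar having at most one nonterminal on each right-hand side); these are textbook facts. The finite languages do not form a cone: the transduction $\{\varepsilon\}\times a^*$ maps $\{\varepsilon\}$ to $a^*$.

**Definition (principal cone).** For a language $L$, let $\mathcal T(L)$ be the smallest rational cone containing $L$. A cone $\mathcal L$ is *principal* if $\mathcal L=\mathcal T(L)$ for some $L$.

Since rational transductions compose, $\mathcal T(L)=\{\tau(L):\tau\text{ a rational transduction}\}$; we use this standard fact throughout.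

*Example.* $\mathrm{Rat}=\mathcal T(\{\varepsilon\})$, because $\{\varepsilon\}\times R_0$ maps $\{\varepsilon\}$ to $R_0$. Let $D_2^*$ be the Dyck language, the set of words over $\{x,y,\bar x,\bar y\}$ that reduce to $\varepsilon$ by deleting factors $x\bar x$ and $y\bar y$; for instance $xy\bar y\bar x\in D_2^*$ and $xy\bar x\bar y\notin D_2^*$. The Chomsky–Schützenberger theorem gives $\mathrm{Alg}=\mathcal T(D_2^*)$.

**Definition (substitution).** A *substitution* $\sigma$ on $A^*$ assigns a language $\sigma(a)$ to each $a\in A$, and $\sigma(a_1\cdots a_n)=\sigma(a_1)\cdots\sigma(a_n)$, $\sigma(\varepsilon)=\{\varepsilon\}$, $\sigma(L)=\bigcup_{w\in L}\sigma(w)$. A cone $\mathcal L$ is *substitution closed* if for every $L\in\mathcal L$ over an alphabet $A$ and every substitution $\sigma$ with $\sigma(a)\in\mathcal L$ for all $a\in A$, we have $\sigma(L)\in\mathcal L$.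

*Example.* If $\sigma(e)=\{a^nb^n\}$ and $\sigma(f)=\{c^nd^n\}$, then $\sigma(\{ef\})=\{a^nb^nc^md^m: n,m\ge0\}$. Both $\mathrm{Rat}$ and $\mathrm{Alg}$ are substitution closed: substitute regular expressions, respectively grammars.

## 2. Is there a principal substitution closed cone between Rat and Alg?

Both $\mathrm{Rat}$ and $\mathrm{Alg}$ are principal and substitution closed. The question, taken from "Context-Free Languages" (http://monge.univ-mlv.fr/~berstel/Articles/1990HandbookCfl.pdf), asks for something in between.

**Question.** Is there a language $L$ such that $\mathcal T(L)$ is closed under substitution and $\mathrm{Rat}\subsetneq\mathcal T(L)\subsetneq\mathrm{Alg}$?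

The answer will be yes, with an explicit $L$ over five letters. We begin with the simplest candidates.

*The generator $\{a^nb^n\}$.* It is linear and $\mathrm{Lin}$ is a cone, so $\mathcal T(\{a^nb^n\})\subseteq\mathrm{Lin}$. If the cone were substitution closed, it would contain $\{a^nb^nc^md^m\}$ by the last example. But that language is not linear. The pumping lemma for linear languages gives a $p$ such that every word of the language of length at least $p$ factors as $uvwv'y$ with $|uvv'y|\le p$, $vv'\ne\varepsilon$ and all $uv^iwv'^iy$ in the language. For $a^pb^pc^pd^p$ the word $v$ consists of $a$'s and $v'$ of $d$'s, so pumping changes the number of $a$'s or of $d$'s but not of $b$'s and $c$'s, a contradiction. The same argument excludes every linear generator whose cone contains $\{a^nb^n\}$.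

*Closing up step by step.* One can add substituted languages, then substitute again, and take the union of the cones obtained. This produces a principal cone only if the process stops. Indeed, let $\mathcal L_0\subsetneq\mathcal L_1\subsetneq\cdots$ be cones. A generator of $\bigcup_n\mathcal L_n$ would lie in some $\mathcal L_n$, so its cone would be contained in $\mathcal L_n\subsetneq\bigcup_n\mathcal L_n$. A single generator must therefore already carry nesting of unbounded depth. The next section tries this.

## 3. Stacks of one-turn stacks, without and with loss

For an alphabet $\Gamma$ let $\bar\Gamma=\{\bar x:x\in\Gamma\}$ be a disjoint copy, $b$ a further letter and $\Sigma_\Gamma=\Gamma\cup\bar\Gamma\cup\{b\}$. Letters of $\Gamma$ are *pushes*, letters of $\bar\Gamma$ are *pops*, and $b$ opens a new stack.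

**Definition (noncrossing partition).** A partition of the positions of a word is *noncrossing* if there are no $i<j<k<l$ with $i,k$ in one block and $j,l$ in another.

*Example.* $\{1,2,5\},\{3,4\}$ is noncrossing; $\{1,3\},\{2,4\}$ is not.

**A lossless version.** Let $B'$ be the set of words $b\,x_1\cdots x_n\bar x_n\cdots\bar x_1$ with $x_i\in\{0,1\}$: a stack is opened, filled, and emptied, with one turn. Let $L'$ be the set of words with a noncrossing partition all of whose blocks read words of $B'$. In $L'$ one-turn stacks are nested to arbitrary depth, as repeated substitution demands. However, $L'$ is too strong. Consider $L'\cap\{b0,b1,\bar0,\bar1\}^*$ and erase $b$; we claim that the result is the Dyck language over $\{0,1\}$.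

If $d$ is a Dyck word, insert $b$ before each push and let the blocks be the matched pairs, each with the $b$ just before its push. Matched pairs do not cross and each $b$ is adjacent to its push, so this partition is noncrossing, with blocks $b\,x\,\bar x$. Conversely, in a word of $L'$ match $x_i$ with $\bar x_i$ in each block. Every push and every pop is matched, with equal letters; the pairs of one block are nested, and pairs from two blocks do not cross. A word of pushes and pops with such a matching is a Dyck word: an innermost pair is adjacent; delete it and use induction.

So $\mathcal T(L')$ contains a copy of $D_2^*$, and $\mathrm{Alg}\subseteq\mathcal T(L')$ by Chomsky–Schützenberger. The strict inclusion in $\mathrm{Alg}$ is lost exactly where we used that *every push is popped*. The remedy is to let a stack be abandoned at any moment.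

**Definition ($B_\Gamma$).**
$$B_\Gamma=\{\,b\,x_1x_2\cdots x_n\,\bar x_n\bar x_{n-1}\cdots\bar x_{k+1}\;:\; n\ge 0,\ 0\le k\le n,\ x_i\in\Gamma\,\}.$$
In such a word, $\bar x_i$ (for $i>k$) is the *partner* of $x_i$, and conversely. Every pop has a partner; the *unmatched* pushes are $x_1,\dots,x_k$; the *content* after the word is $x_1\cdots x_k$. Every nonempty prefix of a word of $B_\Gamma$ is in $B_\Gamma$. A push appends its letter to the content. A pop $\bar x$ requires the content to end with $x$ and deletes this letter; after the first pop there are no more pushes.

*Example.* With $\Gamma=\{0,1\}$: $b$, $b01$, $b01\bar1$ are in $B_\Gamma$, with contents $\varepsilon$, $01$, $0$. Not in $B_\Gamma$: $b0\bar 1$ and $b0\bar00$.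

**Definition (admissible partition, $L_\Gamma$, $L$).** A partition of the positions of a word is *admissible* if it is noncrossing and each block, read from left to right, is a word of $B_\Gamma$. Let
$$L_\Gamma=\{w\in\Sigma_\Gamma^*: w\text{ has an admissible partition}\}\quad(\varepsilon\in L_\Gamma),\qquad L:=L_{\{0,1\}}.$$

*Example.* $b0b1\bar0\in L$ via $\{1,2,5\},\{3,4\}$: a second stack with content $1$ is opened on top of the first and is lost when the first is resumed. The word $b0b1\bar0\bar1$ is not in $L$. Indeed $\bar0$ (position 5) has position 2 as partner, and the block of position 2 begins with the $b$ at position 1, so $1,2,5$ share a block. Position 4 is in that block or in the block of the $b$ at position 3. In the first case the block contains $b01\bar0$ as a prefix, which is not in $B_\Gamma$. In the second case the partner of the last letter $\bar1$ is position 4, so $3,4,6$ share a block and $1<3<5<6$ is a crossing. Partitions need not be unique: $bb0$ has $\{1,3\},\{2\}$ and $\{1\},\{2,3\}$.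

The intuition: $L$ describes a stack of one-turn stacks, in which whole one-turn stacks may be lost at any moment.

**Theorem 1.** $\mathcal T(L)$ is closed under substitution and $\mathrm{Rat}\subsetneq\mathcal T(L)\subsetneq\mathrm{Alg}$.

**Theorem 2.** (a) $\mathcal T(L_\Gamma)=\mathcal T(L)$ for every finite $\Gamma$ with $|\Gamma|\ge2$. (b) $\mathcal T(L)$ contains all linear languages, hence the whole substitution closure of the family of linear languages. (c) Let $W_0=\varepsilon$, $W_{h+1}=xW_h\bar x\,yW_h\bar y$. No language $M$ with
$$\{W_h:h\ge0\}\subseteq M\subseteq\{z\in\{x,y,\bar x,\bar y\}^*: z=1\text{ in the free group }F(x,y)\}$$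
(with $\bar x=x^{-1}$, $\bar y=y^{-1}$) belongs to $\mathcal T(L)$.

Three things must be shown. The letters $0,1$ suffice to simulate larger stack alphabets (Section 5). With one extra stack letter, brackets around inner words can be enforced in spite of the losses, which gives substitution (Section 6). And $D_2^*$ is out of reach (Section 7).

## 4. Cutting and pasting noncrossing partitions

This section collects the surgery rules. Fix $\Gamma$, write $B=B_\Gamma$, and fix an admissible partition of a word $u$. An interval of positions is *closed* if it is a union of blocks (possibly empty). Note that a block contained in an interval does not cross a block disjoint from that interval.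

**(F0) Holes are closed.** The positions strictly between two consecutive elements $p<p'$ of a block $X$ form a closed interval, called a *hole* or *gap* of $X$. Suppose a block $Y$ has an element $q$ with $p<q<p'$ and an element $r$ outside the gap. Then $Y\neq X$, so $r<p$ or $r>p'$; then $r<p<q<p'$ or $p<q<p'<r$ is a crossing.

**(F1) Inserting and replacing.** If $uv\in L_\Gamma$ and $w\in L_\Gamma$, then $uwv\in L_\Gamma$. If $u=\alpha v\beta$ with $v$ occupying a closed interval, then $v\in L_\Gamma$, and $\alpha v'\beta\in L_\Gamma$ for all $v'\in L_\Gamma$. For the first part, take the blocks of $uv$ and those of $w$; the latter lie in an interval that the former avoid. For the second, the blocks inside the interval partition $v$ and the remaining ones partition $\alpha\beta$; now insert $v'$.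

**(F2) Self-contained intervals.** If every block meeting an interval $I$ has its first element in $I$, then for every initial segment $I'$ of $I$ the factor of $u$ on $I'$ is in $L_\Gamma$. A block meeting $I'$ has its first element in $I$ and at or before some element of $I'$, hence in $I'$. So its intersection with $I'$ is a nonempty prefix of it, and $B$ is closed under nonempty prefixes. This is where the permission to lose things enters.

**(F3) $L_\Gamma$ is context-free.** It is generated by
$$S\to\varepsilon\mid bAS,\qquad A\to SxA\mid N,\qquad N\to\varepsilon\mid SxNS\bar x\qquad(x\in\Gamma).$$

*Words of $L_\Gamma$ are generated*, by induction on length. Let $u\in L_\Gamma$ be nonempty. Its first position is the first element of its block $X$, hence carries $b$. Let $X$ read $b\,x_1\cdots x_n\bar x_n\cdots\bar x_{k+1}$. The holes of $X$ are closed by (F0). Hence the part of $u$ after $\max X$ is closed too: everything else is $X$ together with its holes. So the words on the holes and after $\max X$ are in $L_\Gamma$ and are derived from $S$ by induction. Now $A\Rightarrow^*Sx_1\cdots Sx_kN$ and $N\Rightarrow^*Sx_{k+1}\cdots Sx_n\,S\bar x_n\cdots S\bar x_{k+1}$, and starting with $S\Rightarrow bAS$ we derive $u$.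

*Generated words are in $L_\Gamma$*, by induction on derivations. A word derived from $N$ has the form $u_1x_1\cdots u_nx_n\,u_n'\bar x_n\cdots u_1'\bar x_1$. A word derived from $A$ has the form $v_1z_1\cdots v_kz_k$ with $z_i\in\Gamma$, followed by a word derived from $N$. Here all $u_i,u_i',v_i$ are derived from $S$ by shorter derivations. Hence a word derived from $S$ via $bAS$ consists of the letters of a word of $B$, which we make one block, with words of $L_\Gamma$ in its holes and one after it. This is an admissible partition.

**(F4) If $|\Gamma|\ge1$, $L_\Gamma$ is not rational.** Every block contains exactly one $b$, so a nonempty word of $L_\Gamma$ with a single $b$ has a single block and is in $B$. For $x\in\Gamma$ this gives $L_\Gamma\cap bx^*\bar x^*=\{bx^n\bar x^m:m\le n\}$, which is not regular.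

**(F5) Expanding a position.** Let a noncrossing partition be given, $X$ a block and $p\in X$. Replace the position $p$ by an interval $J$ of positions, let $D\subseteq J$ with $\min J,\max J\in D$, and partition each gap between consecutive elements of $D$ in a noncrossing way. Replace $X$ by $\hat X=(X\setminus\{p\})\cup D$. Then the new partition is noncrossing.

*Proof.* A block inside a gap of $D$ crosses no other block of that gap by assumption, and all other blocks are disjoint from that gap. Two old blocks other than $X$ do not cross. Suppose $\hat X$ crosses a block $Z$ disjoint from $J$. Send all elements of $D$ to $p$. The two elements of $\hat X$ involved are separated by an element of $Z$, which is not in $J$, so they are not both in $J$ and have different images; the order is kept. So $X$ and $Z$ would cross. $\square$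

## 5. Coding a large stack alphabet by two letters

We want $L_\Delta\in\mathcal T(L)$ for every finite $\Delta$. The obvious idea is a block code: write each $x\in\Delta$ as a word $c(x)$ of fixed length over $\{0,1\}$. For an arbitrary code this fails, because partitions can cut codewords apart. Take $\Delta=\{p,q,s\}$, $c(p)=00$, $c(q)=01$, $c(s)=11$. The word $w=b\,b\,p\,b\,s\,\bar q$ is not in $L_\Delta$, as $\bar q$ has no possible partner. Its coded form is
$$b\;b\;0\,0\;b\;1\,1\;\bar1\,\bar0 ,$$
with the admissible partition $\{1,4,7,8,9\}$, $\{2,3\}$, $\{5,6\}$: the blocks read $b01\bar1\bar0$, $b0$, $b1$, and the two small blocks lie in gaps of the large one. Half of $p$ and half of $s$ have been glued to a $q$. The cure is a code in which any suffix of a codeword is recognizable as incomplete.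

Let $\Delta$ be a finite alphabet and $\Gamma=\{0,1\}$. Choose $n\ge1$ with an injection $c:\Delta\to0001\{01,11\}^n$, and put $N=4+2n$. All codewords have length $N$ and end with $1$. After the prefix $0001$ no two zeros are adjacent, so $000$ occurs in a codeword only as its prefix. Let $\varphi(b)=b$, $\varphi(x)=c(x)$, and $\varphi(\bar x)=\bar y_N\cdots\bar y_1$ if $c(x)=y_1\cdots y_N$.

**Lemma A.** $\varphi^{-1}(L_\Gamma)=L_\Delta$. Hence $L_\Delta\in\mathcal T(L)$.

*Proof.* The second sentence follows from the first because cones are closed under inverse morphisms.

**Inclusion $\supseteq$.** Given an admissible partition of $w$, replace each position by the interval of its image, in the same block. Elements of different blocks lie in different intervals, so a crossing would come from a crossing; and $\varphi(B_\Delta)\subseteq B_\Gamma$.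

**Inclusion $\subseteq$.** Let $\varphi(w)\in L_\Gamma$. The *units* are the intervals of $\varphi(w)$ coming from single letters of $w$; they are *$b$-units*, *push units* or *pop units*. A unit is *split* by an admissible partition if it meets at least two blocks; $b$-units are never split. We look for an admissible partition that splits no unit.

**Step (i): how a unit can be split.** *If $t,t+1$ lie in one unit, $t\in Y$ and $t+1\in Z\neq Y$, then $\max Y=t$, and $Y$ lies strictly between two consecutive elements of $Z$, the larger being $t+1$.* A unit with two positions contains no $b$, so $t+1\neq\min Z$. Let $t''$ be the predecessor of $t+1$ in $Z$. As $t\notin Z$, we have $t''<t<t+1$, and $Y\subset(t'',t+1)$ by (F0).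

Consequently, for a unit $U$ and a block $Y$ meeting it: starting from an element of $Y\cap U$ that is not the last position of $U$, either the next position is in $Y$ or $Y$ has ended. So $Y\cap U$ is an interval, and it is a suffix of $U$ if $Y$ has elements after $U$.

**Step (ii): contents made of suffixes of codewords.** This step shows that a complete pop unit can remove only a complete codeword. Suppose the content of a block $Y$ at some moment is $s_1\cdots s_j$, where each *piece* $s_g$ is a nonempty suffix of a codeword (*full* if it is the whole codeword, otherwise *proper*). Each piece ends with $1$, so an occurrence of $000$ cannot straddle a boundary between pieces; it lies in one piece, and therefore at the beginning of a full piece. If a codeword $c(x)$ is a suffix of $s_1\cdots s_j$, it begins with $000$, hence at the start of a full piece $s_g$; since $|s_g|=N=|c(x)|$ and pieces are nonempty, $g=j$ and $s_j=c(x)$. Thus if $Y$ next reads a complete pop unit, this removes exactly the last piece, which must be full, and the remaining content is $s_1\cdots s_{j-1}$.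

**Step (iii): no pop unit is split, by any admissible partition.** Suppose the pop unit $U$ is split, and let $Y$ be the block containing its last position. By (i), $Y\cap U$ is a proper suffix of $U$, so it does not contain the first position of $U$. Let $V$ be the first pop unit such that $Y\cap V$ is nonempty and does not contain the first position of $V$. Then $V$ is $U$ or precedes $U$, and in both cases $Y\cap V$ is a proper nonempty suffix of $V$ (by (i) if $V$ precedes $U$, since then $Y$ has elements after $V$).

Every unit before $V$ met by $Y$ is met in a suffix, by (i). If it is a pop unit, the choice of $V$ shows that the suffix contains its first position, so it is read completely. So before $V$ the block $Y$ has read $b$, suffixes of push units, and complete pop units. By (ii), its content before $V$ is $s_1\cdots s_i$ with nonempty suffixes $s_g$ of codewords.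

Let $V$ come from the codeword $y_1\cdots y_N$. Then $Y\cap V$ reads $\bar y_j\cdots\bar y_1$ with $1\le j<N$, so $y_1\cdots y_j$ is a suffix of $s_1\cdots s_i$, which is nonempty and ends with $1$. If $j\le3$, then $y_j=0$, a contradiction. If $j\ge4$, then $y_1\cdots y_j$ starts with $000$, hence at the start of a full piece, so its length is at least $N>j$, a contradiction.

**Step (iv): repairing split push units.** *An admissible partition minimizing the number of split units has none.* Suppose a push unit $U=\varphi(x)$ is split, meeting successively the blocks $X_1,\dots,X_k$, $k\ge2$, in intervals. Put $Y=X_k$, let $X_i^-$ be the part of $X_i$ before $U$, and $Y^+$ the part of $Y$ after $U$ (possibly empty). Each $X_i^-$ is nonempty, as it contains the $b$ of $X_i$. For $i<k$, step (i), applied at the last element of $X_i\cap U$, shows that $X_i$ has no elements after $U$ and lies between the last element of $X_{i+1}^-$ and the first element of $X_{i+1}\cap U$. So, as sets of positions,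
$$X_k^-<X_{k-1}^-<\cdots<X_1^-<U<Y^+.\tag{1}$$
Replace $X_1,\dots,X_k$ by the blocks $X_2^-,\dots,X_k^-$ and $X'=X_1^-\cup U\cup Y^+$. The same positions are covered. We give the whole codeword to the nearest block $X_1$, and let $X_1$ take over the future of $Y$.

*The blocks read words of $B_\Gamma$.* The $X_i^-$ read nonempty prefixes of words of $B_\Gamma$. Moreover $X_1^-$ reads $b\alpha'$ with $\alpha'\in\Gamma^*$, as $X_1$ still pushes in $U$. Let $\gamma$ be the word read by $Y^+$. If $\gamma$ contains no pop, then $b\alpha'c(x)\gamma\in B_\Gamma$ trivially. Otherwise $Y$ has elements (pops) after every push unit it meets, so by (i) it reads suffixes of push units, and by (iii) only complete pop units. The piece $Y\cap U$ is proper because $k\ge2$. By (ii) each pop unit removes exactly the last piece, and only if it is full, so the piece $Y\cap U$ and everything below it are never popped. Hence the pops in $\gamma$ have their partners in $\gamma$, and again $X'$ reads $b\alpha'c(x)\gamma\in B_\Gamma$.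

*The partition is noncrossing.* The blocks $X_i^-$ ($i\ge2$) are subsets of distinct old blocks and all precede $X'$. So only $X'$ against another old block $Z\notin\{X_1,\dots,X_k\}$ must be checked; here $Z\cap U=\emptyset$. It suffices that $Z$ lies in one gap of $X'$ or in its outer region (the positions before $\min X'$ or after $\max X'$), because in a crossing an element of each block lies strictly between two elements of the other. By noncrossingness $Z$ lies in one gap of $X_1$ or in the outer region of $X_1$, and likewise for $Y$.

The gaps of $X_1$ are those of $X_1^-$ and the one between $\max X_1^-$ and $\min U$; there are no others, since $X_1\cap U$ is a prefix of $U$ and $X_1$ has no elements after $U$. All of these are gaps of $X'$. So let $Z$ be in the outer region of $X_1$, and distinguish its place relative to $Y$; note that $Y\cap U$, an interval, has no gaps.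

- If $Z$ is in a gap of $X_k^-$, then $Z<\min X_1=\min X'$ by (1), so $Z$ is outer to $X'$.
- If $Z$ is in the gap between $\max X_k^-$ and $\min(Y\cap U)$, its elements after $\max X_1\in U$ would lie in $U$, which is excluded. So $Z<\min X_1=\min X'$, and $Z$ is outer to $X'$.
- The gap between $\max U$ and $\min Y^+$ and the gaps of $Y^+$ are gaps of $X'$.
- If $Z$ is in the outer region of $Y$, its elements are before $\min Y<\min X_1=\min X'$ or after $\max Y=\max X'$, so $Z$ is outer to $X'$.

So the new partition is admissible, and $U$ is no longer split. No other unit becomes split: the partitions induced on the positions before $U$ (where we see $X_1^-,\dots,X_k^-$ in both cases), and on those after $U$ (where we see $Y^+$), are unchanged. This contradicts minimality. With (iii), there are no split units.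

**Step (v): decoding.** The partition now comes from a partition of the positions of $w$, noncrossing because we may choose one position in each unit. A block of it has image $b\,c(x_1)\cdots c(x_l)$ followed by complete pop units, which by equality of lengths must pop $c(x_l),c(x_{l-1}),\dots$ in this order. Since $c$ is injective, the block word is in $B_\Delta$. So $w\in L_\Delta$. $\square$

## 6. Brackets that survive losses, and closure under substitution

To compute $\sigma(\tau(L))$ by one transducer, we feed it a word of $L$ in which further words of $L$ have been inserted between brackets. We must know that the language of these bracketed words is in $\mathcal T(L)$.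

Let $\Gamma=\{0,1\}$, $\Sigma=\Sigma_\Gamma$, $\Sigma'$ a primed copy, $[\,,]$ new letters, and
$$R=(\Sigma\cup[\Sigma'^*])^*.$$
Let $K$ be the set of $w\in R$ such that (1) deleting all factors $[w']$ leaves a word of $L$ (the *outer* word), and (2) every inner word $w'$, unprimed, is in $L$. For example $b0[b'1'\bar1']\bar0\in K$, with outer word $b0\bar0$ and inner word $b1\bar1$.

A first idea is a new stack letter $m$ with $[\;\mapsto bm$ and $]\mapsto\bar m$. This fails: $[0'\bar0']$ would become $b\,m\,0\,\bar0\,\bar m\in L_{\{0,1,m\}}$, although $0\bar0\notin L$. The bracket's own block can go on working inside the bracket. A second $m$, popped at once, forces the block to turn before the inner word starts. So let $\Delta=\Gamma\cup\{m\}$ and let $\psi$ send $s$ and $s'$ to $s$ for $s\in\Sigma$, and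
$$\psi([)=b\,m\,m\,\bar m,\qquad\psi(])=\bar m .$$

**Lemma B.** $K=\psi^{-1}(L_\Delta)\cap R$. Hence $K\in\mathcal T(L)$.

*Proof.* The second sentence follows from the first by Lemma A and the closure properties of cones.

**Inclusion $\subseteq$.** Combine admissible partitions of the outer and inner words with one block $b\,mm\bar m\,\bar m\in B_\Delta$ for each bracket pair. Each inner word fills a gap of its bracket block, and outer blocks do not meet the intervals $\psi([w'])$, so this is noncrossing.

**Inclusion $\supseteq$.** Let $w\in R$ have $r$ bracket pairs and fix an admissible partition of $\psi(w)$. For the $j$-th pair let $\beta_j,m_j^1,m_j^2,\mu_j$ be the consecutive positions of $\psi([)$, carrying $b,m,m,\bar m$, let $\nu_j$ be the position of $\psi(])$, and let $w_j'$ be the inner word. The letters $m,\bar m$ occur only there, as the subsequence $(mm\bar m\bar m)^r$.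

**Step 1: no $m$ is lost.** "Partner" is an injection from the $\bar m$'s to the $m$'s, hence a bijection, since both occur $2r$ times. Each $m$ precedes its partner. Partner pairs do not cross: those in one block are nested, and a crossing of pairs from two blocks would be a crossing of blocks. Such a matching is unique. Indeed, the first $\bar m$ must be matched with the last $m$ before it: if it were matched with an earlier $m$, the partner of that last $m$ would come after this $\bar m$, and the two pairs would cross. Delete the pair and use induction. So it is the Dyck matching: $m_j^2\leftrightarrow\mu_j$ and $m_j^1\leftrightarrow\nu_j$. Let $X_j$ be the block of $m_j^1$ and $\nu_j$.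

**Step 2: the shape of $X_j$.** First, $m_j^2,\mu_j\in X_j$. If $m_j^2\in Y\neq X_j$, then $\min Y$ carries $b$, so it is neither $m_j^2$ nor $m_j^1$, and $\min Y<m_j^1<m_j^2<\nu_j$ is a crossing. And $\mu_j$ lies in the block of its partner $m_j^2$.

As $m_j^1,m_j^2,\mu_j$ are adjacent positions and $\mu_j$ is a pop, $m_j^1,m_j^2$ are the last two pushes of $X_j$ and $\mu_j$ is its first pop. The next pop in $X_j$ is the partner $\nu_j$ of $m_j^1$. So $X_j$ reads $b\,x_1\cdots x_{n-2}\,m\,m\,\bar m\,\bar m\,\bar x_{n-2}\cdots$, and $\mu_j,\nu_j$ are consecutive in $X_j$. The last two pushes determine $j$, so $X_j\neq X_l$ for $j\neq l$. Every position carrying $m$ or $\bar m$ belongs to the $X_l$ of its own bracket pair; hence $x_1,\dots,x_{n-2}\in\Gamma$.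

**Step 3: the inner words.** The hole of $X_j$ between $\mu_j$ and $\nu_j$ is exactly $\psi(w_j')$. It is closed, so $w_j'$ (unprimed) is in $L_\Delta\cap\Sigma_\Gamma^*=L$ (words of $B_\Delta$ over $\Sigma_\Gamma$ are in $B_\Gamma$). Every block containing a position of $\psi(w_j')$ lies inside this hole.

**Step 4: the letters $\beta_j$.** If $\beta_j\in X_j$, then $\beta_j=\min X_j$ and $m_j^1$ is the next element, so $n=2$ and $X_j=\{\beta_j,m_j^1,m_j^2,\mu_j,\nu_j\}$. If $\beta_j\notin X_j$, its block is $\{\beta_j\}$. Indeed $\beta_j$ carries $b$ and is the first element of its block. If the block contained some $z>\beta_j$, then $z>m_j^1$ (as $m_j^1\in X_j$). Also $\min X_j$ carries $b$, precedes $m_j^1$ and differs from $\beta_j$, so $\min X_j<\beta_j<m_j^1<z$ is a crossing.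

**Step 5: the outer word.** Let $O$ be the set of positions coming from outer letters, and intersect all blocks with $O$; this is noncrossing. Blocks containing inner positions disappear by Step 3, and blocks containing some $\beta_j$ by Step 4. Blocks without bracket or inner positions are unchanged and read words of $B_\Gamma$. The remaining blocks contain some $m$ or $\bar m$, so they are the $X_j$ with $\beta_j\notin X_j$. We claim that all elements of such an $X_j$ other than $m_j^1,m_j^2,\mu_j,\nu_j$ are in $O$. They are not inner positions, since otherwise $X_j$ would lie inside a hole $\psi(w_l')$, but $m_j^1\in X_j$. They are no $\beta_l$, since the block of $\beta_l$ is $\{\beta_l\}$ or the five-element set $X_l$, which is different from $X_j$ (for $l=j$ because $\beta_j\notin X_j$). And the other bracket positions of a pair $l\neq j$ belong to $X_l\neq X_j$. So $X_j\cap O$ reads $b\,x_1\cdots x_{n-2}\bar x_{n-2}\cdots\in B_\Gamma$. Thus the outer word is in $L$, and $w\in K$. $\square$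

Note where the losses were defeated: in words of $R$ brackets are not nested, so $m$ and $\bar m$ automatically occur equally often, and then every $m$ must be popped.

**Proposition C.** $\mathcal T(L)$ is closed under substitution.

*Proof.* Let $P=\tau(L)\subseteq A^*$ and $\sigma(a)=\tau_a(L)$ for $a\in A$. We build a transducer $\theta$ reading words of $R$. It simulates the transducer of $\tau$ on letters of $\Sigma$. Each transition $p\to q$ of $\tau$ with input $s\in\Sigma\cup\{\varepsilon\}$ and output $a\in A$ is replaced by: read $s$, read "$[$", run a private copy of the transducer of $\tau_a$ on primed letters from an initial to a final state (producing its output), read "$]$", go to $q$. Transitions with output $\varepsilon$ are kept. This is a finite transducer.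

A successful run of $\theta$ on a word $w\in K$ consists of a successful run of $\tau$ on the outer word, which is in $L$, with some output $a_1\cdots a_n\in P$, and of successful runs of $\tau_{a_i}$ on the $i$-th inner word, which is in $L$; so its output is in $\sigma(a_1\cdots a_n)$. Conversely all such combinations occur, because in words of $K$ bracket factors may occur at any places, in any number, with arbitrary inner words of $L$. So $\theta(K)=\sigma(\tau(L))=\sigma(P)$. As $K\in\mathcal T(L)$, also $\sigma(P)\in\mathcal T(L)$. $\square$

## 7. Walks on the binary tree are not transductions of $L$

We prove Theorem 2(c). The words $W_h$ are easy to picture. We have $W_1=x\bar xy\bar y$ and $W_2=x\,x\bar xy\bar y\,\bar x\,y\,x\bar xy\bar y\,\bar y$. The value in $F(x,y)$ of a growing prefix of $W_h$ walks through the full binary tree $\{x,y\}^{\le h}$ in depth-first order.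

Suppose $M=\tau(L)$ with $M$ as in (c), and let $Q$ be the state set of a transducer for $\tau$ as in Section 1. A run has times $0,\dots,T$; transition $i$ leads from time $i-1$ to time $i$. Input letters are identified with the transitions reading them, so an admissible partition of the input is a partition of the set of input-reading transitions. For a successful run with input in $L$, let $\mathrm{val}(t)\in F=F(x,y)$ be the value of the output produced up to time $t$. All complete outputs have value $1$. Let $|g|$ be the reduced length of $g\in F$; for example $|x\bar y\,y\,x|=|xx|=2$.

The basic pumping rule is this.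

**(P1)** *If $t<t'$, $\mathrm{state}(t)=\mathrm{state}(t')$, and the input $\beta$ read between $t$ and $t'$ is in $L$, then $\mathrm{val}(t)=\mathrm{val}(t')$.*

*Proof.* By (F1), inserting a second copy of $\beta$ after the first keeps the input in $L$, and the run with this segment repeated is successful. If $\zeta$ is the output of the segment, $z_1\zeta z_2$ and $z_1\zeta\zeta z_2$ both have value $1$, so $\zeta=1$ in $F$. $\square$

If (P1) applied to all pairs of times, we would be done quickly: each state would have one value, but the walk visits more than $|Q|$ values. The obstacle is that the input between two times is usually not in $L$, since it contains letters of blocks opened earlier. The plan is to descend in the tree to a subtree during whose visit no earlier block is touched. Then (F2) makes *every* initial part of the input there a word of $L$, and a state can be excluded from half of the subtree. Repeating this excludes all states. The descent needs bounds on how far the walk can move while a hole, or a push with its partner, is processed.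

**(P2)** *There is a constant $C$, depending only on the transducer, such that in every successful run with input in $L$ and any admissible partition:*

(S) *if the transitions $s+1,\dots,e$ read a factor occupying a closed interval (possibly empty), then $|\mathrm{val}(s)^{-1}\mathrm{val}(e)|\le C$;*

(N) *if push $i$ has partner $i'$, then $|\mathrm{val}(i-1)^{-1}\mathrm{val}(i')|\le C$.*

*Proof of (S).* Take two such segments, possibly in different runs, with the same pair (state at start, state at end). Replace the first by the second in the first run. The new run is successful, and its input is in $L$ by (F1), since the factor read by the second segment is in $L$. Both the old and the new complete output have value $1$, so both segments have the same value in $F$. So only $|Q|^2$ values occur.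

*Proof of (N).* Let $i,i'$ be partners in the block $X$ and consider the segment of transitions $i,\dots,i'$, with input interval $I$. Let $X$ read $b\,x_1\cdots x_n\bar x_n\cdots\bar x_{k+1}$, with $i$ carrying $x_l$, $l>k$. Then $X\cap I$ reads $x_l\cdots x_n\bar x_n\cdots\bar x_l$ and contains both ends of $I$, and all other positions of $I$ lie in closed holes of $X$ between consecutive elements of $X\cap I$. Let another such segment, possibly of another run, have the same pair of end states, with block part reading $x'_{l'}\cdots x'_{n'}\bar x'_{n'}\cdots\bar x'_{l'}$. Replace the first segment by the second.

For the input, first restrict the partition to the positions outside $I$ together with $i$; this is noncrossing, and every block other than $X$ is kept entirely or removed entirely. Then expand $i$ by (F5) to the input interval of the second segment, with the partition given there; $D$ is the block part of the second segment. The block of $i$ now reads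
$$b\,x_1\cdots x_{l-1}\,(x'_{l'}\cdots x'_{n'}\bar x'_{n'}\cdots\bar x'_{l'})\,\bar x_{l-1}\cdots\bar x_{k+1}\in B,$$
and all other blocks are old blocks or blocks copied from the second partition. So the new input is in $L$, and as before both segments have the same value in $F$. Again only $|Q|^2$ values occur. Let $C$ bound the lengths of these finitely many values. $\square$

**Setting.** Let $2^\lambda>|Q|$, $\kappa=2C+\lambda+4$, $h=\kappa|Q|$. Fix a successful run with output $W_h$ and input in $L$, and an admissible partition of its input. For $c\in\{x,y\}^*$, $|c|\le h$, let
$$J_c=\{t:\mathrm{val}(t)\in c\{x,y\}^*\},$$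
the times at which the walk is in the subtree below $c$.

**(T)** *All $\mathrm{val}(t)$ are in $\{x,y\}^*$, and $J_c$ is a nonempty interval $[a,z]$ of times with $\mathrm{val}(a)=c$.*

*Proof.* We first prove by induction on $h$ that every prefix of $W_h$ has value in $\{x,y\}^*$, and that for $|c|\le h$ the lengths of the prefixes of $W_h$ with value in $c\{x,y\}^*$ form a nonempty interval, the shortest of these prefixes having value $c$. For $c=\varepsilon$ (in particular for $h=0$) the second assertion is clear once the first is known. The prefixes of $W_{h+1}=xW_h\bar x\,yW_h\bar y$ are $\varepsilon$, the $xp$, the $xW_h\bar x\,yp$ ($p$ a prefix of $W_h$), $xW_h\bar x$ and $W_{h+1}$, with values $\varepsilon$, $x\,\mathrm{val}(p)$, $y\,\mathrm{val}(p)$, $\varepsilon$, $\varepsilon$, where $\mathrm{val}(p)$ is the value of $p$. So the set for $c=xd$ or $c=yd$ is a shifted copy of the set for $d$ in $W_h$. Now each transition outputs at most one letter, so the output length is a nondecreasing function of time taking all values $0,\dots,|W_h|$. Hence $J_c$ is a nonempty interval, and at its first time the output is the shortest of these prefixes, with value $c$. $\square$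

Also $J_{cd}\subseteq J_c$, and $J_{cx}\cap J_{cy}=\emptyset$. A transition $i$ is *in* $J_c=[a,z]$ if $i-1,i\in J_c$, i.e. $a<i\le z$.

**(D)** *If $\mathrm{val}(t)=cd$ with $d\in\{x,y\}^*$ and either $\mathrm{val}(t')=c$ or $t'\notin J_c$, then $|\mathrm{val}(t)^{-1}\mathrm{val}(t')|\ge|d|$.*

*Proof.* For $u,v\in\{x,y\}^*$ with longest common prefix $p$ one has $|u^{-1}v|=|u|+|v|-2|p|\ge|u|-|p|$. Here $u=cd$, and $|p|\le|c|$: this is clear if $v=c$, and otherwise $c$ is not a prefix of $v$. $\square$

**Claim.** *If $|c|+\kappa\le h$, there is $c_5\in c\{x,y\}^{\kappa}$ such that strictly fewer states occur at times in $J_{c_5}$ than at times in $J_c$.*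

*Proof.* Let $J=J_c=[a,z]$. Call a block *old* if it contains a transition with index $\le a$. A *cut* is a transition in $J$ belonging to an old block. Cuts never carry $b$, because they are not the first elements of their blocks. Cuts are the places where the visit of the subtree touches the past. Steps 1–3 descend to a subtree without cuts; throughout, "old" and "cut" refer to this fixed $J$.

**Step 1: descend until all cuts belong to one block.** Let the cut $i$ be the first transition in $J$ of its block $X$, and let $i_-\le a$ be its predecessor in $X$. The hole between them is closed, so $|\mathrm{val}(i_-)^{-1}\mathrm{val}(i-1)|\le C$ by (S). The time $i-1$ is in $J$, and $i_-=a$ (value $c$) or $i_-\notin J$, so (D) gives $\mathrm{val}(i-1)=cd$ with $|d|\le C$. Let $c_1=cx^{C+1}$, $J_{c_1}=[a_1,z_1]$. Then $i-1\notin J_{c_1}$ for every such first cut.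

*All cuts in $J_{c_1}$ belong to one block.* Let $i<i'$ be cuts in $J_{c_1}$ from blocks $X\neq X'$. The first cut $f'$ of $X'$ in $J$ satisfies $f'-1\le i'-1\le z_1$ and $f'-1\notin J_{c_1}$, so $f'-1<a_1$, that is, $f'\le a_1<i$. As $X$ is old, there is $o\in X$ with $o\le a<f'$. Then $o<f'<i<i'$ is a crossing of $X$ and $X'$, a contradiction.

Let $X$ be this block. If there are no cuts in $J_{c_1}$, take $c_2=c_1x$, $c_3=c_2x^{C+1}$, $c_4=c_3x^\lambda$ and go to Step 4.

**Step 2: descend until all cuts are unmatched pushes.** In $X$ all pushes precede all pops, and $J_{c_1x},J_{c_1y}$ are disjoint intervals. If the earlier of the two contains no pop of $X$, choose it; otherwise the later one contains no push of $X$, and we choose that. So for some $c_2\in\{c_1x,c_1y\}$ the transitions of $X$ in $J_{c_2}=[a_2,z_2]$ are all pushes or all pops (or there are none).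

If a push $i$ of $X$ in $J_{c_2}$ has a partner $i'$, then the pop $i'>i$ is not in $J_{c_2}$, so $i'>z_2$ and time $i'\notin J_{c_2}$; (N) and (D), with $c_2$ in place of $c$, $t=i-1$ and $t'=i'$, give $\mathrm{val}(i-1)=c_2d$ with $|d|\le C$. If a pop $i'$ of $X$ is in $J_{c_2}$, its partner $i$ is a push before it and not in $J_{c_2}$, so $i\le a_2$ and time $i-1\notin J_{c_2}$; (N) and (D), with $t=i'$ and $t'=i-1$, give $\mathrm{val}(i')=c_2d$ with $|d|\le C$.

Let $c_3=c_2x^{C+1}$. For a cut $j$ in $J_{c_3}$, both $\mathrm{val}(j-1)$ and $\mathrm{val}(j)$ are in $c_2x^{C+1}\{x,y\}^*$, so $j$ is neither a matched push nor a pop. Hence all cuts in $J_{c_3}$ are unmatched pushes of $X$.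

**Step 3: descend until there are no cuts.** Let $i_1<\dots<i_r$ be the cuts in $J_{c_3}$. They are all the transitions of $X$ in $J_{c_3}$, so they are consecutive elements of $X$. Suppose $\mathrm{state}(i_j-1)=\mathrm{state}(i_l-1)$ with $j<l$, and repeat the segment from time $i_j-1$ to time $i_l-1$. Its input consists of the unmatched pushes $i_j,\dots,i_{l-1}$ of $X$ and of the closed holes following them. It need not be in $L$, so (P1) does not apply; but the repetition is still legal. The new input arises from the old one by replacing the position $i_l$ by the interval consisting of a copy of this input factor followed by $i_l$. Apply (F5) with $p=i_l$ and $D$ consisting of the copies of $i_j,\dots,i_{l-1}$ and of $i_l$, the gaps of $D$ carrying copies of the blocks in the holes. In the word of $X$ a factor of the unmatched pushes is duplicated, so it stays in $B$. So the new input is in $L$, and as in (P1), $\mathrm{val}(i_j-1)=\mathrm{val}(i_l-1)$.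

So $\mathrm{val}(i_j-1)$ takes at most $|Q|<2^\lambda$ values as $j$ varies. Each value lies in $c_3d\{x,y\}^*$ for at most one $d\in\{x,y\}^\lambda$. So there is $d_4\in\{x,y\}^\lambda$ such that, for $c_4=c_3d_4$, no $i_j-1$ lies in $J_{c_4}$. Hence there is no cut in $J_{c_4}$.

**Step 4: exclude a state.** Let $J_{c_4}=[a_4,z_4]$. Let $s$ be the largest cut with index $\le a_4$, or $s=a$ if there is none. In both cases time $s$ is in $J$ and $s\le a_4$, and no transition in $\{s+1,\dots,z_4\}$ is a cut.

Let $Y$ be a block with an element $k\in\{s+1,\dots,z_4\}$. As $k$ is in $J$ and is not a cut, $Y$ is not old, so $\min Y>a$. If $s\neq a$, let $X_s\ni s$ be its old block and $o\in X_s$, $o\le a$. Then $\min Y\neq s$ since $Y\neq X_s$, and if $\min Y<s$, then $o<\min Y<s<k$ is a crossing. So $\min Y>s$ in all cases.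

By (F2), for every $t\in[s,z_4]$ the input read from time $s$ to time $t$ is in $L$. By (P1), every $t\in J_{c_4}$ with $\mathrm{state}(t)=\mathrm{state}(s)$ has $\mathrm{val}(t)=\mathrm{val}(s)$. Choose $c_5\in\{c_4x,c_4y\}$ with $\mathrm{val}(s)\notin c_5\{x,y\}^*$. Then $\mathrm{state}(s)$ does not occur at times in $J_{c_5}\subseteq J$, but it occurs at time $s\in J$. Finally
$$|c_5|-|c|=(C+1)+1+(C+1)+\lambda+1=\kappa.\qquad\square$$

**End of the proof of Theorem 2(c).** Start with $c=\varepsilon$, where at most $|Q|$ states occur, and apply the Claim $|Q|$ times. We obtain $c$ with $|c|=\kappa|Q|=h$ such that no state occurs at times in $J_c$. But $J_c\neq\emptyset$ by (T), a contradiction. $\square$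

The language $D_2^*$ over $\{x,y\}$ contains all $W_h$, and all its words have value $1$ in $F(x,y)$. So Theorem 2(c) implies that $D_2^*$, which is context-free, is not in $\mathcal T(L)$.

## 8. Proofs of Theorems 1 and 2

**Proof of Theorem 1.** $L$ is context-free by (F3) and $\mathrm{Alg}$ is a cone, so $\mathcal T(L)\subseteq\mathrm{Alg}$. Since $D_2^*\in\mathrm{Alg}\setminus\mathcal T(L)$ by Section 7, the inclusion is strict. Since $L\neq\emptyset$, every rational language $R_0$ is the image of $L$ under the rational transduction $\Sigma_{\{0,1\}}^*\times R_0$; so $\mathrm{Rat}\subseteq\mathcal T(L)$, and the inclusion is strict by (F4). $\mathcal T(L)$ is principal by definition and substitution closed by Proposition C. $\square$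

So the answer to the Question is **yes**.

**Proof of Theorem 2.** Part (c) is Section 7.

(a) If $|\Gamma|\ge2$, then, up to renaming, $L=L_\Gamma\cap\Sigma_{\{0,1\}}^*\in\mathcal T(L_\Gamma)$. Conversely $L_\Gamma\in\mathcal T(L)$ by Lemma A applied with $\Delta=\Gamma$ and $n$ large enough that $2^n\ge|\Gamma|$. So the two cones coincide.

(b) Let $G$ be a linear grammar with production set $\Pi$; each production is $p:A\to u_pBv_p$ or (terminal) $p:A\to u_p$, with $u_p,v_p$ terminal words; put $v_p=\varepsilon$ in the second case. A derivation is a sequence of productions, and the word it produces is read off by going through the sequence forward for the $u_p$ and backward for the $v_p$. This is one push phase and one pop phase, but we must prevent losses. Let $\Delta=\Pi\cup\{m\}$ with a new letter $m$. A nonempty word of $L_\Delta$ with one $b$ has only one block, so it is in $B_\Delta$; if it begins with $b\,m$ and ends with $\bar m$, where $m$ and $\bar m$ occur nowhere else, the last pop reaches the first push and everything above it has been popped. Hence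
$$L_\Delta\cap b\,m\,\Pi^*\bar\Pi^*\bar m=\{\,b\,m\,p_1\cdots p_n\bar p_n\cdots\bar p_1\,\bar m:n\ge0,\ p_i\in\Pi\}.$$
Intersect with the regular condition that $p_1\cdots p_n$ ($n\ge1$) is the production sequence of a complete derivation: $p_1$ rewrites the axiom, $p_{i+1}$ rewrites the nonterminal on the right side of $p_i$, and only $p_n$ is terminal. Then apply the morphism $b,m,\bar m\mapsto\varepsilon$, $p\mapsto u_p$, $\bar p\mapsto v_p$. The result is the set of all $u_{p_1}\cdots u_{p_n}v_{p_n}\cdots v_{p_1}$, the language of $G$. As $L_\Delta\in\mathcal T(L)$ by Lemma A, it belongs to $\mathcal T(L)$. By Theorem 1, $\mathcal T(L)$ is substitution closed, so the substitution closure of the linear languages is contained in $\mathcal T(L)$. $\square$
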